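\title{One-bit labels suffice for deterministic radio broadcast}

\begin{abstract}
In a synchronous radio network without collision detection, a node receives a message only when exactly one of its neighbors transmits. The nodes are anonymous and know nothing about the network, but each may be given a short label chosen with full knowledge of the network and of the source. Deterministic broadcast is impossible in some networks without labels and is known to be possible in all networks with labels of two bits. We prove that one bit suffices: a single deterministic algorithm informs every node of any $n$-node network, under a suitable $0$--$1$ labeling, within $(n^3-7n+8)/2$ slots, using messages that consist of the source message and $O(\log n)$ further bits. The transmitting nodes are organized into overlapping sets, each containing at most one node from each stage of the broadcast, and the bit of one newly informed node decides the fate of a whole set.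
\end{abstract}

\section{Introduction}\label{sec:intro}

In a radio network two neighbors that speak at once silence each other. Spreading a message through such a network is therefore a matter of breaking symmetry, and identical deterministic nodes cannot always break it. Suppose that someone who sees the whole network may write a few bits of advice on each node before the broadcast starts. How many bits are needed?

\subsection*{The model}
A \emph{network} is a finite connected simple undirected graph $G=(V,E)$ with $n$ nodes and a distinguished node $s$, the \emph{source}. Nodes have no identifiers and know neither the topology of $G$, nor $n$, nor any other parameter of the network. Time is divided into synchronous slots. In each slot a node either transmits a message, of arbitrary size, or listens. A node \emph{receives} a message in a slot if and only if it listens in that slot and exactly one of its neighbors transmits. If two or more neighbors transmit there is a \emph{collision}; the node receives nothing and cannot distinguish the collision from silence. Initially the source knows a message $m$, and the goal of \emph{broadcast} is that all nodes eventually know $m$.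

A \emph{$k$-bit labeling} is a map $\lambda\colon V\to\{0,1\}^k$; it may depend on the whole network and on the source. All nodes run the same deterministic algorithm $\mathcal A$. The action of a node in a slot (to listen, or to transmit some message) is determined by its label, by whether it is the source (the source also knows $m$), and by the messages it has received so far together with the slots in which it received them. A non-source node does nothing before it first receives a message. We say that broadcast \emph{can be performed with $k$-bit labels} if there is one algorithm $\mathcal A$ such that every network, with every choice of source, has a $k$-bit labeling under which every node eventually knows $m$ when all nodes run $\mathcal A$. The order of the quantifiers matters: the algorithm and the number $k$ are fixed once and for all, and the labels are the only place where knowledge of the network enters.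

\subsection*{The simplest cases}
In a tree no labels are needed. Let the source transmit in slot $1$ and let every other node transmit $m$ in the slot after it first receives $m$. A node at distance $d$ from $s$ has exactly one neighbor at distance $d-1$, so it receives $m$ in slot $d$. A single cycle can already destroy this.

\begin{proposition}\label{prop:zero}
Broadcast cannot be performed with $0$-bit labels.
\end{proposition}

\begin{proof}
Take the $4$-cycle $s,a,u,b$ with source $s$, and any algorithm. We show by induction on the slot number that $a$ and $b$ have identical histories and that $u$ has received nothing. Since $a$ and $b$ have the same (empty) label and the same history, in the next slot both transmit or both listen. If both transmit, they receive nothing and there is a collision at $u$. If both listen, no neighbor of $u$ transmits; and since $u$ is silent, $a$ and $b$ both receive the message of $s$ if $s$ transmits, and both receive nothing otherwise. Hence $u$ never learns $m$.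
\end{proof}

On the $4$-cycle one bit repairs the symmetry: label $a$ with $1$ and $b$ with $0$, and let only nodes labeled $1$ retransmit. For general networks it is known that $2$-bit labels suffice. This leaves one case, and the question whether broadcast can be performed with $1$-bit labels in every network is posed in \cite{CL}. The answer is yes.

\begin{theorem}\label{thm:main}
There is one deterministic algorithm $\mathcal A$ such that for every network $G$ with $n\ge 2$ nodes and every source $s$ there is a labeling $\lambda\colon V\to\{0,1\}$ under which, when all nodes run $\mathcal A$, every node knows $m$ within the first $(n^3-7n+8)/2$ slots. Every message sent in these slots consists of $m$ and $O(\log n)$ further bits. The label of the source is never used.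
\end{theorem}

For $n=1$ there is nothing to do, so Theorem~\ref{thm:main} and Proposition~\ref{prop:zero} give the following.

\begin{corollary}\label{cor:sharp}
The least $k$ such that deterministic radio broadcast can be performed with $k$-bit labels is $k=1$, and with $k=1$ it can be performed in $O(n^3)$ slots with $O(\log n)$ bits of overhead per message.
\end{corollary}

Section~\ref{sec:idea} explains what two bits are good for and how one bit can do the same work. Section~\ref{sec:labels} constructs the labeling by a purely combinatorial process, with no reference to messages. Section~\ref{sec:alg} describes the algorithm, Section~\ref{sec:sim} proves that the algorithm carries out the combinatorial process, and Section~\ref{sec:count} counts slots and bits.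

\section{From two bits to one}\label{sec:idea}

A set $A$ of nodes \emph{dominates} a set $F$ of nodes if every node of $F$ has a neighbor in $A$. All progress in this paper comes from one standard observation.

\begin{lemma}\label{lem:private}
Let $(A_w)_{w\in W}$ be a finite family of sets of nodes whose union dominates $F$, and let $X\subseteq W$ be inclusion-minimal such that $\bigcup_{w\in X}A_w$ dominates $F$. Then every $w\in X$ has a \emph{private node}: a node of $F$ with a neighbor in $A_w$ and no neighbor in $A_{w'}$ for $w'\in X\setminus\{w\}$.
\end{lemma}

\begin{proof}
By minimality some node of $F$ has no neighbor in $\bigcup_{w'\in X\setminus\{w\}}A_{w'}$. It has a neighbor in $\bigcup_{w'\in X}A_{w'}$, hence in $A_w$.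
\end{proof}

\subsection*{Two bits}
Call the uninformed nodes with an informed neighbor the \emph{frontier}. Keep a minimal set $D$ of informed nodes that dominates the frontier, starting with $D=\{s\}$, and proceed in rounds of two slots. In the first slot $D$ transmits. By Lemma~\ref{lem:private} each $d\in D$ has a private frontier node, which has $d$ as its only neighbor in $D$ and so receives $m$. Let $N$ be the set of newly informed nodes. The set $D\cup N$ dominates the new frontier, so the labeler can choose a minimal dominating set $D'\subseteq D\cup N$. Two decisions must now reach the nodes. A node of $N$ must learn whether it belongs to $D'$; it reads this from its first bit, \emph{join}. A node $d\in D$ must learn whether it belongs to $D'$; its own label was spent when it was informed, so the labeler picks one private node of each $d\in D\cap D'$ and sets the second bit, \emph{stay}, of that node to $1$. In the second slot the nodes of $N$ with \emph{stay} $=1$ transmit a signal, which nodes outside $D$ ignore. Every node of $N$ has exactly one neighbor in $D$, so $d$ has one transmitting neighbor if $d\in D'$ and none otherwise.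

The two bits answer independent questions. In the left network of Figure~\ref{fig:examples} the sets $D$ are $\{s\}$, $\{p\}$, $\{x,y\}$ and then, say, $\{x\}$; the pair (\emph{join}, \emph{stay}) is $(1,0)$ at $p$, $(0,1)$ at $f$ and $(0,0)$ at $g$. Three values do not fit into one bit, and one might guess that one bit is too little.

\subsection*{One bit}
Let the bit $1$ at a newly informed node $z$ mean both \emph{join} and \emph{stay}, and let the bit $0$ mean neither. Call the node from which $z$ heard $m$ its \emph{parent}. Now $z$ and its parent can be kept only together, so the set of transmitters need not be a minimal dominating set of nodes. We apply Lemma~\ref{lem:private} to the family of pairs $\{z,\text{parent of }z\}$ instead. A private node $f$ of a pair may be adjacent to both members, but the two were informed at different times. Divide time into \emph{stages}, call the stage in which a node joins the broadcast its \emph{rank}, and give each rank its own slot; then $f$ hears a member of the pair without collision. In the next stage $f$ may be the only new node near the pair, so its bit must be able to keep the whole pair, and the labeler now chooses among triples. In general the \emph{selected} nodes,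 those that still transmit, are covered by sets called \emph{units}. A unit has at most one node of each rank and is headed by its newest node.

Units overlap, since two new nodes may have the same parent. When the parent of a new node $z$ lies in several units, we let $z$ head the unit formed by $z$ and the \emph{intersection} of those units. This set still has at most one node of each rank, and it contains the whole old unit when the parent lies in only one. What remains is to deliver the bit of $z$ to exactly the nodes of its unit. Two small networks show what this requires.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,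
  one/.style={circle,draw,fill=black,inner sep=1.9pt},
  zero/.style={circle,draw,fill=white,inner sep=1.9pt},
  src/.style={rectangle,draw,inner sep=2.4pt}]
\node[src,label=right:$s$] (s) at (0,3) {};
\node[one,label=right:$p\,(1)$] (p) at (0,2) {};
\node[one,label=left:$x\,(2)$] (x) at (-0.8,1) {};
\node[one,label=right:$y\,(2)$] (y) at (0.8,1) {};
\node[one,label=below:$f\,(3)$] (f) at (-1.6,0) {};
\node[zero,label=below:$h\,(4)$] (h) at (0,0) {};
\node[zero,label=below:$g\,(3)$] (g) at (1.6,0) {};
\draw[thick] (s)--(p) (p)--(x) (p)--(y) (x)--(f) (y)--(g) (x)--(h);
\draw[dashed] (y)--(h);
\begin{scope}[xshift=6.3cm]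
\node[src,label=right:$s$] (S) at (0,3) {};
\node[one,label=left:$a\,(1)$] (a) at (-2,2) {};
\node[one,label=right:$b\,(1)$] (b) at (0,2) {};
\node[one,label=right:$c\,(1)$] (c) at (2,2) {};
\node[one,label=left:$a'\,(2)$] (a2) at (-2,1) {};
\node[one,label=below:$f\,(3)$] (F) at (-1,1) {};
\node[zero,label=below:$b'\,(2)$] (b2) at (0,1) {};
\node[zero,label=below:$g\,(3)$] (G) at (1,1) {};
\node[one,label=right:$c'\,(2)$] (c2) at (2,1) {};
\node[zero,label=below:$h\,(4)$] (H) at (0,-0.5) {};
\draw[thick] (S)--(a) (S)--(b) (S)--(c) (a)--(a2) (b)--(b2) (c)--(c2) (a)--(F) (c)--(G) (a2)--(H);
\draw[dashed] (b)--(F) (b)--(G) (c2)--(H);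
\end{scope}
\end{tikzpicture}
\caption{Two networks with $1$-bit labels. Filled nodes have label $1$, hollow nodes have label $0$, and the square is the source. The number in parentheses is the stage in which the node joins. Solid edges join a node to the neighbor from which it heard the message when it joined; dashed edges are the other edges. Left: the bit of $f$ keeps $x$ and $p$ transmitting but must not reach $y$. Right: the bit of $f$ keeps $a$ transmitting and must be passed down to $a'$.}
\label{fig:examples}
\end{figure}

\begin{example}[the decision must stop]\label{ex:left}
In the left network of Figure~\ref{fig:examples}, $p$ joins in stage $1$, and $x,y$ join in stage $2$. The frontier is $\{f,g,h\}$. The units $\{x,p\}$ and $\{y,p\}$ are both needed, with private nodes $f$ and $g$. In stage $3$, $x$ and $y$ transmit in the slot of rank $2$; the nodes $f$ and $g$ join, and there is a collision at $h$. Either of the units $\{f,x,p\}$ and $\{g,y,p\}$ dominates the frontier $\{h\}$; we choose the first, so $f$ gets label $1$ and $g$ gets label $0$. The decision to stay travels up from $f$ to $x$ to $p$. It must not travel down from $p$ to $y$, or $x$ and $y$ would collide at $h$ again. In stage $4$, $x$ is alone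 in the slot of rank $2$ and $h$ joins.
\end{example}

\begin{example}[the decision must descend]\label{ex:right}
In the right network, $a,b,c$ join in stage $1$ and all are needed, with private nodes $a',b',c'$. These join in stage $2$, while there are collisions at $f$ and $g$. The frontier is $\{f,g,h\}$, and the units $\{a',a\}$ and $\{c',c\}$ form a minimal dominating family, with private nodes $f$ and $g$; so $b'$ gets label $0$ and $b$ falls silent. In stage $3$, $f$ and $g$ join in the slot of rank $1$, with parents $a$ and $c$, and $a',c'$ collide at $h$ in the slot of rank $2$. Exactly one of $a',c'$ should now be kept, but no neighbor of either has joined in this stage. We choose the unit $\{f,a,a'\}$. The decision travels up from $f$ to $a$ and then down from $a$ to $a'$. In stage $4$, $h$ hears $a'$.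
\end{example}

The difference between the examples is that $a'$ lies in the same units as its parent, while $y$ lies in fewer units than its parent. A node of the first kind will be called \emph{tight}. We shall prove that the unit of $z$ is exactly what is reached from $z$ by steps up to parents and steps down to tight children, and that each selected node can find out in every stage whether it is tight.

\section{The labeling}\label{sec:labels}

Fix a network $G$ with $n\ge2$ nodes and source $s$.

\subsection{The construction}\label{sub:construction}

For $t=1,2,\dots$ we define pairwise disjoint sets $N_t\subseteq V\setminus\{s\}$. A node $v\in N_t$ has \emph{rank} $r(v)=t$, a \emph{parent} $p(v)$, which is a neighbor of smaller rank, and a set $U(v)$ with $v\in U(v)\subseteq N_1\cup\dots\cup N_t$. We put $r(s)=0$ and $q(v)=r(p(v))$, so $q(v)<r(v)$. The words \emph{child} and \emph{descendant} refer to $p$. Let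
\[
J_t=N_1\cup\dots\cup N_t,\qquad Y_t=V\setminus(\{s\}\cup J_t),
\]
and let the \emph{frontier} $F_t$ be the set of nodes of $Y_t$ with a neighbor in $J_t$.

\emph{Start.} $N_1$ is the set of neighbors of $s$; for $z\in N_1$ put $p(z)=s$ and $U(z)=\{z\}$.

\emph{Selection.} Suppose that $N_t$ and the sets $U(z)$, $z\in N_t$, are defined and that
\begin{equation}\label{eq:dom}
\bigcup_{z\in N_t}U(z)\ \text{ dominates } F_t .
\end{equation}
For $t=1$ this holds by the definition of $F_1$. Fix an inclusion-minimal $X_t\subseteq N_t$ such that $\bigcup_{w\in X_t}U(w)$ dominates $F_t$. The sets $U(w)$, $w\in X_t$, are the \emph{units of stage $t$}. Put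
\[
S_t=\bigcup_{w\in X_t}U(w),\qquad L_t(v)=\{w\in X_t: v\in U(w)\}.
\]
Thus $S_t\subseteq J_t$ is the set of selected nodes, $L_t(v)$ lists the units containing $v$, and $L_t(v)\ne\emptyset$ if and only if $v\in S_t$. Write $S_t^j=S_t\cap N_j$ for $1\le j\le t$ and $S_t^0=\{s\}$.

\emph{Joining.} $N_{t+1}$ is the set of nodes $z\in Y_t$ that have exactly one neighbor in $S_t^j$ for some $j\in\{1,\dots,t\}$. For the least such $j$, let $p(z)$ be that neighbor, and put
\begin{equation}\label{eq:unit}
U(z)=\{z\}\cup\{v\in S_t: L_t(v)\supseteq L_t(p(z))\}=\{z\}\cup\bigcap_{w\in L_t(p(z))}U(w).
\end{equation}
The two expressions agree because $p(z)\in S_t$, so that $L_t(p(z))$ is not empty.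

\emph{Labels.} $\lambda(v)=1$ if $v\in X_t$ for some $t$, and $\lambda(v)=0$ otherwise.

We must show that \eqref{eq:dom} persists, so that the construction never stops, and that the sets $N_t$ exhaust $V\setminus\{s\}$. Whenever $X_{t+1}$ is defined, \eqref{eq:unit} gives
\begin{equation}\label{eq:L}
\begin{aligned}
&L_{t+1}(v)=\{z\in X_{t+1}: L_t(p(z))\subseteq L_t(v)\}\quad (v\in S_t),\\
&L_{t+1}(z)=\{z\}\quad (z\in X_{t+1}),\qquad S_{t+1}\subseteq S_t\cup X_{t+1}.
\end{aligned}
\end{equation}
The first line shows that $L_{t+1}(v)$ is a monotone function of $L_t(v)$:
\begin{equation}\label{eq:mono}
u,v\in S_t,\ \ L_t(u)\subseteq L_t(v)\ \Longrightarrow\ L_{t+1}(u)\subseteq L_{t+1}(v).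
\end{equation}

\subsection{Invariants}\label{sub:invariants}

A node $v\in S_t$ is \emph{$t$-tight} if $r(v)\ge2$ and $L_t(p(v))=L_t(v)$. The next notion describes the routes along which a decision can travel. A \emph{$t$-monotone walk} is a sequence $u_0,\dots,u_k$ ($k\ge0$) of nodes of $S_t$ in which any two consecutive nodes are a parent and its child, in either order, and
\[
L_t(u_0)\subseteq L_t(u_1)\subseteq\dots\subseteq L_t(u_k).
\]
We record two facts about such walks.
\begin{enumerate}
\item[(W1)] If $L_t(u_0)=L_t(u_k)$, all the inclusions are equalities, so the reversed sequence is a $t$-monotone walk as well.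
\item[(W2)] If the walk does not visit $p(u_0)$, every $u_i$ is $u_0$ or a descendant of $u_0$, because $u_0\,p(u_0)$ is the only parent--child pair with exactly one member in the set formed by $u_0$ and its descendants.
\end{enumerate}

The invariants of the construction are the following.
\begin{enumerate}
\item[(U1)] $S_t$ dominates $F_t$, and every $w\in X_t$ has a private node $f_w\in F_t$, with a neighbor in $U(w)$ and none in $U(w')$ for $w'\in X_t\setminus\{w\}$.
\item[(U2)] Every unit of stage $t$ contains at most one node of each rank.
\item[(U3)] If $L_t(v)\cap L_t(v')\ne\emptyset$, then $L_t(v)\subseteq L_t(v')$ or $L_t(v')\subseteq L_t(v)$.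
\item[(U4)] If $v\in S_t$ and $r(v)\ge2$, then $p(v)\in S_t$ and $L_t(p(v))\supseteq L_t(v)$.
\item[(U5)] If $x,v\in S_t$ and $L_t(x)\subseteq L_t(v)$, there is a $t$-monotone walk from $x$ to $v$.
\end{enumerate}
Properties (U1) and (U2) give progress. By (U4), a monotone walk may always step from a node of rank at least $2$ up to its parent, and it may step down to a child in $S_t$ exactly when the child is $t$-tight. So (U5), applied to $x=p(z)$ in \eqref{eq:unit}, is the description of units promised at the end of Section~\ref{sec:idea}. Property (U3) is what carries (U5) from one stage to the next.

\begin{lemma}\label{lem:join}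
Suppose that $X_t$ is defined and that \textup{(U1)} and \textup{(U2)} hold for $t$. Then $f_w\in N_{t+1}$ and $U(f_w)=\{f_w\}\cup U(w)$ for every $w\in X_t$, and \eqref{eq:dom} holds for $t+1$.
\end{lemma}

\begin{proof}
Every neighbor of $f_w$ in $S_t$ lies in $U(w)$ and in no other unit of stage $t$, and there is at least one such neighbor. By (U2) these neighbors have distinct ranks, so if $j$ is the rank of one of them, $f_w$ has exactly one neighbor in $S_t^j$. Hence $f_w\in N_{t+1}$. Its parent is one of these neighbors, so $L_t(p(f_w))=\{w\}$, and \eqref{eq:unit} gives $U(f_w)=\{f_w\}\cup U(w)$. Consequently $\bigcup_{z\in N_{t+1}}U(z)$ contains $N_{t+1}\cup S_t$. A node of $F_{t+1}$ has a neighbor in $N_{t+1}$ or in $J_t$; in the second case it lies in $F_t$ and has a neighbor in $S_t$ by (U1).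
\end{proof}

\begin{proposition}\label{prop:inv}
The construction is defined for all $t\ge1$, and \textup{(U1)--(U5)} hold for all $t\ge1$.
\end{proposition}

\begin{proof}
Whenever $X_t$ is defined, (U1) holds by the choice of $X_t$ and Lemma~\ref{lem:private}. For $t=1$ we have $S_1=X_1$ and $L_1(w)=\{w\}$. So (U2) and (U3) hold because all sets involved are singletons, (U4) is vacuous, and in (U5) the hypothesis forces $x=v$.

Assume the proposition for $t$. By Lemma~\ref{lem:join}, $X_{t+1}$ is defined. Call the nodes of $S_t$ \emph{old} and those of $X_{t+1}$ \emph{new}; by \eqref{eq:L} every node of $S_{t+1}$ is old or new.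

(U2) Let $z\in X_{t+1}$ and $w\in L_t(p(z))$. By \eqref{eq:unit}, $U(z)\subseteq\{z\}\cup U(w)$. The ranks in $U(w)$ are distinct and at most $t$, and $r(z)=t+1$.

(U3) Let $z\in L_{t+1}(v)\cap L_{t+1}(v')$. If $v$ is new, then $L_{t+1}(v)=\{z\}\subseteq L_{t+1}(v')$, and the same holds with $v,v'$ exchanged. If both are old, $L_t(v)$ and $L_t(v')$ contain the nonempty set $L_t(p(z))$, so they are nested by (U3) for $t$, and \eqref{eq:mono} shows that $L_{t+1}(v)$ and $L_{t+1}(v')$ are nested.

(U4) If $v\in S_{t+1}$ is old with $r(v)\ge2$, then (U4) for $t$ and \eqref{eq:mono} give $L_{t+1}(p(v))\supseteq L_{t+1}(v)\ne\emptyset$. If $v$ is new, then $p(v)\in U(v)$ by \eqref{eq:unit}, that is, $L_{t+1}(p(v))\supseteq\{v\}=L_{t+1}(v)$.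

(U5) By \eqref{eq:mono}, $L_{t+1}$ is nondecreasing along a $t$-monotone walk; if the walk starts in $S_{t+1}$, all these sets are nonempty. Hence
\begin{equation}\label{eq:lift}
\text{a $t$-monotone walk that starts in $S_{t+1}$ is a $(t+1)$-monotone walk.}
\end{equation}
Let $x,v\in S_{t+1}$ with $L_{t+1}(x)\subseteq L_{t+1}(v)$.

\emph{Case 1: $x$ is new.} Then $x\in L_{t+1}(v)$, that is, $v\in U(x)$. If $v=x$ there is nothing to prove. Otherwise $v$ is old and $L_t(p(x))\subseteq L_t(v)$, so there is a $t$-monotone walk from $p(x)$ to $v$. It starts in $S_{t+1}$ by (U4) for $t+1$, so it is $(t+1)$-monotone by \eqref{eq:lift}. Put the step from $x$ up to $p(x)$ in front.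

\emph{Case 2: $x$ and $v$ are old.} Take $z\in L_{t+1}(x)$. Both $L_t(x)$ and $L_t(v)$ contain $L_t(p(z))\neq\emptyset$, so they are nested. If $L_t(x)\subseteq L_t(v)$, a $t$-monotone walk from $x$ to $v$ exists and is $(t+1)$-monotone by \eqref{eq:lift}. If $L_t(v)\subseteq L_t(x)$, we obtain in the same way a $(t+1)$-monotone walk from $v$ to $x$. Then $L_{t+1}(v)\subseteq L_{t+1}(x)$, so the two sets are equal and the walk can be reversed by (W1).

\emph{Case 3: $x$ is old and $v$ is new.} Then $\emptyset\ne L_{t+1}(x)\subseteq\{v\}$, so $L_{t+1}(x)=L_{t+1}(v)$. Case 1 gives a $(t+1)$-monotone walk from $v$ to $x$, which can be reversed by (W1).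
\end{proof}

\begin{corollary}\label{cor:progress}
$J_{n-1}=V\setminus\{s\}$.
\end{corollary}

\begin{proof}
This is where connectivity is used. Since $n\ge2$, $N_1\neq\emptyset$. Suppose $Y_t\ne\emptyset$ and take a path from $s$ to a node of $Y_t$. The first node of the path in $Y_t$ is not adjacent to $s$, because all neighbors of $s$ lie in $N_1$; so its predecessor lies in $J_t$, and $F_t\ne\emptyset$. Then $X_t\neq\emptyset$ by (U1), and $N_{t+1}\ne\emptyset$ by Lemma~\ref{lem:join}. Thus $|J_t|\ge\min(t,n-1)$ for all $t$.
\end{proof}

\subsection{Cells and the change of tightness}\label{sub:cells}

Tightness changes over time: in Example~\ref{ex:left}, $L_2(p)=\{x,y\}$ and $L_2(x)=\{x\}$, so $x$ is not $2$-tight, but $L_3(p)=L_3(x)=\{f\}$, so $x$ is $3$-tight. The nodes cannot store the sets $L_t$, having no names for their elements. We need a criterion for $(t+1)$-tightness that can be evaluated by counting.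

Counting the children of one node is not enough. Suppose $a'$ is a $t$-tight child of $a$, and $f,k\in X_{t+1}$ have parents $a$ and $a'$. Then $L_{t+1}(a')\supseteq\{f,k\}$ by \eqref{eq:L}, so $k$ is not $(t+1)$-tight even if it is the only child of $a'$. The count has to run over all nodes that lie in the same units. A \emph{$t$-cell} is a class of the equivalence relation $L_t(u)=L_t(v)$ on $S_t$; we write $L_t(K)$ for the common value of $L_t$ on a cell $K$. A node of $S_t$ is $t$-tight if and only if its parent lies in the same $t$-cell.

\begin{lemma}\label{lem:cell}
Let $K$ be a $t$-cell.
\begin{enumerate}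
\item[(a)] The nodes of $K$ have distinct ranks.
\item[(b)] Exactly one node of $K$, called its \emph{top}, is not $t$-tight. From every node of $K$ the chain of parents reaches the top without leaving $K$.
\item[(c)] $L_{t+1}$ is constant on $K$. Hence $K\subseteq S_{t+1}$ or $K\cap S_{t+1}=\emptyset$, and every $t$-tight node of $S_{t+1}$ is $(t+1)$-tight.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $K\subseteq U(w)$ for any $w\in L_t(K)$; apply (U2).

(b) Let $y_0$ be the node of least rank in $K$. Its parent is not in $K$, so it is not $t$-tight. Let $y\in K$ be any node that is not $t$-tight, so $p(y)\notin K$. By (U5) there is a $t$-monotone walk from $y$ to $y_0$; $L_t$ is constant along it, so it stays in $K$ and avoids $p(y)$. By (W2), $y_0$ is $y$ or a descendant of $y$, and since $r(y_0)\le r(y)$ we get $y=y_0$. A chain of parents stays in $K$ as long as it leaves $t$-tight nodes, and ranks decrease along it, so it reaches $y_0$.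

(c) This follows from \eqref{eq:mono}.
\end{proof}

By (c), and because nodes of rank $1$ are never tight, the only nodes of $S_{t+1}$ whose $(t+1)$-tightness is in question are the \emph{pending} ones: the nodes of $S_{t+1}$ of rank at least $2$ that are not $t$-tight. These are the nodes of $X_{t+1}$ and the surviving tops of rank at least $2$. For a $t$-cell $K\subseteq S_{t+1}$ let $P(K)$ be the set of pending nodes with parent in $K$; equivalently,
\[
P(K)=\{x\in S_{t+1}\setminus K:\ p(x)\in K\}.
\]
The parent of a pending node lies in $S_t\cap S_{t+1}$ by (U4), so every pending node lies in $P(K)$ for exactly one $t$-cell $K\subseteq S_{t+1}$.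

\begin{lemma}\label{lem:partition}
Let $K\subseteq S_{t+1}$ be a $t$-cell and let $\Lambda$ be the value of $L_{t+1}$ on $K$. Then $\Lambda$ is the disjoint union of the nonempty sets $L_{t+1}(x)$, $x\in P(K)$. Consequently a node of $P(K)$ is $(t+1)$-tight if and only if $|P(K)|=1$.
\end{lemma}

\begin{proof}
For $x\in P(K)$ the set $L_{t+1}(x)$ is nonempty, and it is contained in $L_{t+1}(p(x))=\Lambda$ by (U4). Note also that
\begin{equation}\label{eq:strict}
L_t(x)\subsetneq L_t(K)\quad\text{for every } x\in P(K)\cap S_t,
\end{equation}
by (U4) for $t$ and because $x\notin K$.

\emph{Covering.} Let $z\in\Lambda$, so $L_t(p(z))\subseteq L_t(K)$ by \eqref{eq:L}. If equality holds, then $p(z)\in K$, so $z\in P(K)$, and $z\in L_{t+1}(z)$. Otherwise take a $t$-monotone walk $u_0,\dots,u_k$ from $p(z)$ to a node of $K$, let $u_i$ be its first node in $K$, and put $u=u_{i-1}$ (here $i\ge1$). Since $L_t(u)\subsetneq L_t(u_i)$, the step from $u$ to $u_i$ is not a step down to a tight child, so $u_i=p(u)$. Since $L_t(p(z))\subseteq L_t(u)$, we have $z\in L_{t+1}(u)$. In particular $u\in S_{t+1}\setminus K$, so $u\in P(K)$.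

\emph{Disjointness.} Let $x\ne x'$ be nodes of $P(K)$ and suppose $z\in L_{t+1}(x)\cap L_{t+1}(x')$. They are not both in $X_{t+1}$, since $\{x\}\cap\{x'\}=\emptyset$. If $x\in X_{t+1}$ and $x'\in S_t$, then $z=x$ and $L_t(x')\supseteq L_t(p(x))=L_t(K)$, contradicting \eqref{eq:strict}. If $x,x'\in S_t$, then $L_t(x)$ and $L_t(x')$ both contain $L_t(p(z))\ne\emptyset$, so by (U3) we may assume $L_t(x)\subseteq L_t(x')$. By (U5) there is a $t$-monotone walk from $x$ to $x'$. All its nodes $u$ satisfy $L_t(u)\subseteq L_t(x')\subsetneq L_t(K)$, so it avoids $K$, and in particular it avoids $p(x)$ and $p(x')$. By (W2), $x'$ is a descendant of $x$. The argument for (W2) does not use monotonicity, so it applies to the reversed sequence too, and $x$ is a descendant of $x'$. This gives $r(x)<r(x')<r(x)$, a contradiction.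

Finally, $v\in P(K)$ is $(t+1)$-tight if and only if $L_{t+1}(v)=\Lambda$, that is, if and only if the partition has one part.
\end{proof}

In Example~\ref{ex:left}, $P(\{p\})=\{x,y\}$ for $t=1$ and $P(\{p\})=\{x\}$ for $t=2$, in agreement with the values above. In Example~\ref{ex:right}, $K=\{a,a'\}$ is a $2$-cell with $P(K)=\{f\}$, and indeed $L_3(f)=L_3(a)=\{f\}$.

\subsection{Private channels between parent and child}\label{sub:channel}

A node cannot address a message to its parent or to a child. The next lemma shows that the numbers $r$ and $q$ serve as addresses. The reason is that a node, once dropped, is never selected again, so a slot that was free of collisions when $x$ joined remains free of collisions.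

\begin{lemma}\label{lem:channel}
Let $t\ge1$ and $x\in S_t\cup N_{t+1}$.
\begin{enumerate}
\item[(a)] $p(x)$ is the only neighbor of $x$ in $S_t^{q(x)}$.
\item[(b)] Let $y\in S_t$. Then $x$ is a neighbor of $y$ with $q(x)=r(y)$ if and only if $x$ is a child of $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $r(x)=1$, then $q(x)=0$ and $S_t^0=\{s\}=\{p(x)\}$. Let $\rho=r(x)\ge2$ and $j=q(x)$, so $1\le j\le\rho-1\le t$. By construction $p(x)$ is the only neighbor of $x$ in $S_{\rho-1}^j$. By \eqref{eq:L}, $S_{i+1}^j\subseteq S_i^j$ whenever $i\ge j$, so $S_t^j\subseteq S_{\rho-1}^j$. Finally $p(x)\in S_t$, by (U4) if $x\in S_t$ and by construction if $x\in N_{t+1}$.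

(b) If $x$ is a neighbor of $y$ with $q(x)=r(y)$, then $y\in S_t^{q(x)}$, so $y=p(x)$ by (a). The converse is the definition of $q$.
\end{proof}

\section{The algorithm}\label{sec:alg}

In stage $t+1$ the algorithm has three tasks: to let the nodes of $N_{t+1}$ join (part A), to mark the nodes of $S_{t+1}$ (part B), and to tell every pending node whether $|P(K)|=1$ for the cell $K$ of its parent (parts C, D, E: count at each node, add up toward the top of the cell, send the result back down).

One device is needed to deal with the absence of collision detection. A node $y$ wants to know whether \emph{some} child is marked. If the marked children transmit, $y$ cannot tell two of them from none. Let the parent of $y$ transmit in the same slot, as a beacon. Then $y$ receives a message if and only if no child transmits. By Lemma~\ref{lem:channel}, the children of a node $y$ with $r(y)=j$ and $q(y)=i$ are reached by calling on nodes with $q=j$, and the beacon is provided by letting all selected nodes of rank $i$ transmit; so we reserve a slot for each pair $(j,i)$. In these slots children speak to parents, which is where it matters that the graph is undirected.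

\emph{Clock.} The schedule below is a fixed sequence of slots that does not depend on $G$. The source numbers the slots $1,2,\dots$, and every message contains $m$ and the current slot number. So every node that has received a message knows, from then on, the position of the current slot in the schedule, and can act on \emph{not} receiving a message in a given slot.

\emph{State.} A non-source node \emph{joins} when the rules say so, and acts only after joining. It may receive messages earlier; these give it $m$ and the clock and are otherwise ignored. A joined node stores numbers $r,q$ and bits $\mathsf{sel},\mathsf{tight}$. A node that is not told to transmit listens. If a rule refers to a value that was not received, the value $0$ is used; under the labeling $\lambda$ this will not occur.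

\medskip
\noindent\textbf{Stage $1$} (one slot). The source transmits. Every node that receives joins, with $r=1$, $q=0$, $\mathsf{tight}=0$, and $\mathsf{sel}$ equal to its label.

\medskip
\noindent\textbf{Stage $t+1$} ($t\ge1$). A node is \emph{active} if it has $\mathsf{sel}=1$ at the start of the stage. Let $R_i$ be the set of active nodes with $r=i$ for $1\le i\le t$, and $R_0=\{s\}$. No node is marked at the start.

\begin{description}
\item[A (join).] For $j=1,\dots,t$, slot $\mathsf A_j$: the nodes of $R_j$ transmit. A non-source node that has not joined and receives a message joins, with $r=t+1$ and $q=j$. The nodes that join in this part are \emph{fresh}.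
\item[B (mark).] Every fresh node with label $1$ marks itself.

\emph{Up.} For $j=t,\dots,1$ and $i=0,\dots,j-1$, slot $\mathsf B_{j,i}$: the marked nodes with $q=j$ and the nodes of $R_i$ transmit. An active node with $r=j$, $q=i$ marks itself if it does \emph{not} receive a message.

\emph{Down.} For $j=1,\dots,t$, slot $\mathsf B'_j$: the marked nodes of $R_j$ transmit. An active node with $\mathsf{tight}=1$ and $q=j$ marks itself if it receives a message.
\item[C (count).] A node is \emph{waiting} if it is marked, has $r\ge2$, and is either fresh or active with $\mathsf{tight}=0$. For $j=1,\dots,t$: in slots $\mathsf C_{j,i}$, $i=0,\dots,j-1$, the waiting nodes with $q=j$ and the nodes of $R_i$ transmit; in slot $\mathsf C_j$ the waiting nodes with $q=j$ transmit. A marked active node $y$ with $r=j$, $q=i$ sets $\sigma(y)=0$ if it received a message in $\mathsf C_{j,i}$; otherwise $\sigma(y)=1$ if it received a message in $\mathsf C_j$; otherwise $\sigma(y)=2$.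
\item[D (add).] For $j=t,\dots,2$ and $i=1,\dots,j-1$, slot $\mathsf D_{j,i}$: every marked active node $x$ with $\mathsf{tight}=1$, $r=j$, $q=i$ transmits $\sigma(x)$. A marked node $y\in R_i$ that receives a value $\alpha$ replaces $\sigma(y)$ by $\min(2,\sigma(y)+\alpha)$.
\item[E (report).] For $j=1,\dots,t$, slot $\mathsf E_j$: every marked node $y\in R_j$ transmits $\tau(y)$, where $\tau(y)=\sigma(y)$ if $\mathsf{tight}(y)=0$, and $\tau(y)$ is the value that $y$ received in slot $\mathsf E_{q(y)}$ if $\mathsf{tight}(y)=1$.
\item[End.] Every waiting node $x$ sets $\mathsf{tight}(x)=1$ if it received the value $1$ in slot $\mathsf E_{q(x)}$, and $\mathsf{tight}(x)=0$ otherwise. Every joined node sets $\mathsf{sel}=1$ if it is marked and $\mathsf{sel}=0$ otherwise.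
\end{description}

A node reads its label once, in the stage in which it joins, and the source never reads its label. Only fresh and active nodes can be marked, so a node with $\mathsf{sel}=0$ is silent forever, and a non-source node with label $0$ never transmits at all.

\section{The algorithm carries out the construction}\label{sec:sim}

\begin{proposition}\label{prop:sim}
Let all nodes run $\mathcal A$ under the labeling $\lambda$ of Section~\ref{sec:labels}. For every $t\ge1$, at the end of stage $t$ the set of joined nodes is $J_t$; each $v\in J_t$ stores $r(v)$ and $q(v)$; $\mathsf{sel}(v)=1$ if and only if $v\in S_t$; and for $v\in S_t$, $\mathsf{tight}(v)=1$ if and only if $v$ is $t$-tight.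
\end{proposition}

\begin{proof}
In stage $1$ only $s$ transmits, so exactly the nodes of $N_1$ join. Those with label $1$ form $X_1=S_1$, and no node of rank $1$ is tight.

Assume the statement for $t$ and consider stage $t+1$. The active nodes are those of $S_t$, we have $R_i=S_t^i$ for $0\le i\le t$, and the bit $\mathsf{tight}$ of an active node indicates $t$-tightness throughout the stage.

\medskip
\emph{Part A.} A node of $Y_t$ listens throughout this part, and it receives in $\mathsf A_j$ if and only if it has exactly one neighbor in $S_t^j$. It joins at the least such $j$. So the fresh nodes are those of $N_{t+1}$, they store the correct $r$ and $q$, and the fresh nodes with label $1$ are those of $X_{t+1}$. From now on all transmitting nodes other than $s$ lie in $S_t\cup N_{t+1}$, so Lemma~\ref{lem:channel} applies to them.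

\medskip
\emph{Part B, up.} Let $y\in S_t$ with $r(y)=j$ and $q(y)=i$, and consider slot $\mathsf B_{j,i}$. The node $y$ listens, because $q(y)\ne j$ and $r(y)\ne i$. By Lemma~\ref{lem:channel}, its transmitting neighbors are $p(y)$ and its marked children. So $y$ marks itself if and only if it has a marked child at that time. A child $x\in S_t$ of $y$ made its own decision in slot $\mathsf B_{r(x),j}$, which comes earlier since $r(x)>j$, and a fresh child made it at the start of part B. Let $M$ be the set of marked nodes after this sweep. By downward induction on the rank, a node of $S_t$ lies in $M$ if and only if it has a descendant in $X_{t+1}$; for the ``if'' direction, note that the chain of parents from $p(z)$, $z\in X_{t+1}$, stays in $S_t$ down to rank $1$ by (U4).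

\medskip
\emph{Part B, down.} Let $x$ be $t$-tight with $q(x)=j$. In slot $\mathsf B'_j$ it listens, since $r(x)>j$, and by Lemma~\ref{lem:channel}(a) it receives if and only if $p(x)$ is marked. The mark of $p(x)$ is final at that time, because $p(x)$ can be marked in this sweep only in slot $\mathsf B'_{q(p(x))}$ and $q(p(x))<j$. Let $M'$ be the set of marked nodes at the end of part B. We claim that $M'=S_{t+1}$. Both sets meet $N_{t+1}$ in $X_{t+1}$ and are otherwise contained in $S_t$.

Let $v\in M'\cap S_t$. Either $v\in M$, or $v$ is reached from a node of $M\cap S_t$ by steps down to $t$-tight children; and every node of $M\cap S_t$ is reached from some $p(z)$, $z\in X_{t+1}$, by steps up. So there is a $t$-monotone walk from $p(z)$ to $v$, whence $L_t(p(z))\subseteq L_t(v)$ and $v\in U(z)\subseteq S_{t+1}$.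

Conversely let $v\in S_{t+1}\cap S_t$, say $v\in U(z)$ with $z\in X_{t+1}$. By \eqref{eq:unit} and (U5) there is a $t$-monotone walk from $p(z)\in M$ to $v$, so it suffices to see that no step of such a walk leaves $M'$. A step down from $u\in M'$ goes to a $t$-tight child, which is marked by the first paragraph. Consider a step up from $u\in M'$. If $u\in M$, then $p(u)$ has the same descendant in $X_{t+1}$ as $u$, so $p(u)\in M$; if $u\notin M$, then $u$ was marked because $p(u)$ was. This proves the claim. Hence $\mathsf{sel}$ is set correctly at the end of the stage, the marked active nodes are those of $S_t\cap S_{t+1}$, and the waiting nodes are the pending nodes.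

\medskip
\emph{Part C.} Let $y\in S_t\cap S_{t+1}$ with $r(y)=j$, $q(y)=i$, and let $c(y)$ be the number of pending children of $y$. The node $y$ listens in $\mathsf C_{j,i}$ and in $\mathsf C_j$, because $q(y)\neq j$ and $r(y)\ne i$. By Lemma~\ref{lem:channel}, its transmitting neighbors are $p(y)$ and its pending children in $\mathsf C_{j,i}$, and only its pending children in $\mathsf C_j$. So it receives in the first slot if and only if $c(y)=0$, and in the second if and only if $c(y)=1$. Therefore $\sigma(y)=\min(2,c(y))$.

\medskip
\emph{Part D.} Let $K\subseteq S_{t+1}$ be a $t$-cell. For $y\in K$ let $K_y$ consist of $y$ and its descendants in $K$, and let $c^*(y)=\sum_{u\in K_y}c(u)$. By Lemma~\ref{lem:cell}(b), $K_y$ is the disjoint union of $\{y\}$ and the sets $K_x$, where $x$ runs over the children of $y$ in $K$; these are exactly the $t$-tight children of $y$. If $y$ is the top, then $K_y=K$ and $c^*(y)=|P(K)|$. We show by downward induction on $i=r(y)$ that $\sigma(y)=\min(2,c^*(y))$ after the last of the slots $\mathsf D_{j,i}$, $j>i$, which are the only slots in which $\sigma(y)$ changes. In $\mathsf D_{j,i}$ the node $y$ listens, since its rank is $i\ne j$. By Lemma~\ref{lem:channel}(b), its transmitting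 neighbors are its $t$-tight children of rank $j$; all $t$-tight children of $y$ are marked because they lie in $K$. By Lemma~\ref{lem:cell}(a) there is at most one such child $x$, so $y$ hears it. The slots $\mathsf D_{j',j}$, $j'>j$, precede $\mathsf D_{j,i}$, so $x$ sends $\min(2,c^*(x))$ by induction. Thus $y$ hears each $t$-tight child once, and the identity $\min(2,\min(2,\alpha)+\min(2,\beta))=\min(2,\alpha+\beta)$ for integers $\alpha,\beta\ge0$ completes the induction. In particular, the top of $K$ ends with $\sigma=\min(2,|P(K)|)$.

\medskip
\emph{Part E.} Let $x\in S_{t+1}$ with $j=q(x)\ge1$. In slot $\mathsf E_j$ it listens, since $r(x)>j$. Its only neighbor in $R_j$ is $p(x)$, which is marked by (U4) for $t+1$. So $x$ receives $\tau(p(x))$. Let $K\subseteq S_{t+1}$ be a $t$-cell. Its top has $\mathsf{tight}=0$ and sends $\min(2,|P(K)|)$; every other node $y\in K$ has its parent in $K$ and repeats the value received in the earlier slot $\mathsf E_{q(y)}$. By induction on the rank, $\tau(y)=\min(2,|P(K)|)$ for all $y\in K$. Hence a node of $P(K)$ sets $\mathsf{tight}=1$ if and only if $|P(K)|=1$, which by Lemma~\ref{lem:partition} means that it is $(t+1)$-tight. A node of $S_{t+1}$ that is not pending either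 is $t$-tight, keeps $\mathsf{tight}=1$ and is $(t+1)$-tight by Lemma~\ref{lem:cell}(c), or has rank $1$, keeps $\mathsf{tight}=0$ and is not tight. This completes the induction.
\end{proof}

\begin{example}\label{ex:run}
Consider stage $3$ in the right network of Figure~\ref{fig:examples}, with active nodes $a,c$ of rank $1$ and $a',c'$ of rank $2$, the latter two tight. After part A, $f$ is marked. In $\mathsf B_{2,1}$ only $a$ and $c$ transmit, so $a'$ and $c'$ hear their parents and stay unmarked. In $\mathsf B_{1,0}$ the nodes $f$ and $s$ transmit; they collide at $a$, which marks itself, while $c$ hears $s$. In $\mathsf B'_1$ the node $a$ transmits and $a'$ marks itself. The only waiting node is $f$, so part C gives $\sigma(a)=1$ and $\sigma(a')=0$. In $\mathsf D_{2,1}$ the node $a'$ sends $0$ to $a$. In $\mathsf E_1$ the node $a$ sends $1$, and $f$ learns that it is tight.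
\end{example}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:count}

A node that has joined has received a message, and every message contains $m$. By Proposition~\ref{prop:sim} and Corollary~\ref{cor:progress}, every node knows $m$ at the end of stage $n-1$.

Stage $1$ has one slot. In stage $t+1$, part A has $t$ slots; parts B and C have $t(t+1)/2+t$ slots each, one for every pair $0\le i<j\le t$ and one for every $j$; part D has $t(t-1)/2$ slots; and part E has $t$ slots. The sum is
\[
4t+t(t+1)+\frac{t(t-1)}2=\frac{3t^2+9t}{2}.
\]
With $\nu=n-2$, the first $n-1$ stages therefore take
\[
1+\sum_{t=1}^{\nu}\frac{3t^2+9t}{2}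
=1+\frac{\nu(\nu+1)(2\nu+1)}{4}+\frac{9\nu(\nu+1)}{4}
=1+\frac{\nu(\nu+1)(\nu+5)}{2}
\]
slots, and since $(n-2)(n-1)(n+3)=n^3-7n+6$, this equals $(n^3-7n+8)/2$.

A message consists of $m$, the slot number and, in parts D and E, a value in $\{0,1,2\}$. In the slots just counted the slot number is less than $n^3$ and takes $O(\log n)$ bits. The algorithm does not depend on the network, no non-source node acts before it receives a message, and the label of the source is never read. This proves Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{CL}
\emph{Constant-Length Labelling Schemes for Deterministic Radio Broadcast},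
\texttt{https://\allowbreak eac.cs.tu-dortmund.de/\allowbreak storages/\allowbreak eac-cs/\allowbreak r/\allowbreak summerschool-2022/\allowbreak Faith-Ellen\_Radio-Broadcast.pdf}

\end{thebibliography}
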